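\title{The localized Grothendieck ring of varieties does not embed in its dimensional completion}

\begin{abstract}
Let $k$ be a field of characteristic $0$, let $\mathcal{M}_k=K_0(\mathrm{Var}_k)[\mathbb{L}^{-1}]$, and let $\widehat{\mathcal{M}}_k$ be its completion with respect to the filtration by dimension. We prove that the map $\mathcal{M}_k\to\widehat{\mathcal{M}}_k$ is not injective and that its kernel is not finitely generated. For $k=\mathbb{R}$ an explicit non-zero element of the kernel is an integral combination of classes of elliptic curves isogenous to $y^2=x(x+5)(x+32)$. The proof has two halves. A computation with twisted tori shows that finite $G$-sets with isomorphic integral permutation modules give classes whose difference is killed by a monic polynomial in $\mathbb{L}$, and such a difference vanishes in the completion. An additive invariant with values in the Witt group $W(\mathbb{Q})$, on which $\mathbb{L}$ acts as $-1$, records intersection forms and shows that the difference can be non-zero in $\mathcal{M}_k$.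
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $k$ be a field of characteristic $0$. A \emph{$k$-variety} is a separated reduced scheme of finite type over $k$. The Grothendieck ring $K_0(\mathrm{Var}_k)$ is generated by symbols $[X]$, one for each $k$-variety $X$, subject to the relations $[X]=[X']$ if $X\cong X'$, $[X]=[X\setminus Y]+[Y]$ if $Y\subset X$ is a closed subvariety, and $[X]\cdot[Y]=[X\times Y]$. As an abelian group it is the quotient of the free abelian group on isomorphism classes by the second relation; the third relation then defines the product. Put $\mathbb{L}=[\mathbb{A}^1_k]$ and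
\[
\mathcal{M}_k=K_0(\mathrm{Var}_k)[\mathbb{L}^{-1}].
\]
It is natural to say that $[X]\mathbb{L}^{-i}$ has dimension $\dim X-i$. For $q\in\mathbb{Z}$ let $F^q\mathcal{M}_k$ be the subgroup generated by the elements $[X]\mathbb{L}^{-i}$ with $i\in\mathbb{Z}$ and $\dim X-i\le -q$. This filtration is decreasing, its union is $\mathcal{M}_k$, and $\mathbb{L}^{-j}F^q\mathcal{M}_k\subseteq F^{q+j}\mathcal{M}_k$. In the completion
\[
\widehat{\mathcal{M}}_k=\varprojlim_q\mathcal{M}_k/F^q\mathcal{M}_k
\]
a series converges as soon as the dimensions of its terms tend to $-\infty$. The kernel of the natural map $\mathcal{M}_k\to\widehat{\mathcal{M}}_k$ is $\bigcap_qF^q\mathcal{M}_k$. It consists of the elements that can be rewritten, for every $q$, using only classes of dimension at most $-q$.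

\medskip
\noindent\textbf{Question.} \emph{Is the map $\mathcal{M}_{\mathbb{R}}\to\widehat{\mathcal{M}}_{\mathbb{R}}$ injective?}
\medskip

The question comes from \cite{arc}. It is recalled there that $K_0(\mathrm{Var}_{\mathbb{R}})$ is not a domain and that $K_0(\mathrm{Var}_{\mathbb{R}})\to\mathcal{M}_{\mathbb{R}}$ is not injective, and it is stated that the injectivity of $\mathcal{M}_{\mathbb{R}}\to\widehat{\mathcal{M}}_{\mathbb{R}}$ is not known.

\subsection{What one would guess}\label{sub:guess}
Cohomology suggests a positive answer. There is a ring homomorphism $w:K_0(\mathrm{Var}_{\mathbb{C}})\to\mathbb{Z}[u]$ that sends a smooth projective variety to its Poincar\'e polynomial $\sum_ib_iu^i$; it exists because Poincar\'e polynomials satisfy the blow-up relations recalled in Section~\ref{sec:witt}. We have $w(\mathbb{L})=u^2$. By resolution of singularities and induction on the dimension, $[X]$ is a combination of classes of smooth projective varieties of dimension at most $\dim X$, so $\deg w([X])\le2\dim X$. Hence $w$ extends to $\mathcal{M}_{\mathbb{C}}\to\mathbb{Z}[u,u^{-1}]$,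 sends $F^q$ to Laurent polynomials of degree at most $-2q$, and kills $\bigcap_qF^q$. Two things follow. A non-zero Laurent polynomial in $\mathbb{L}$ has non-zero image in the completion, for $k=\mathbb{C}$ and, by base change, for $k=\mathbb{R}$. And an invariant that reads the dimension as a degree can never detect an element of the kernel.

There is, however, a simple way for an element to die. In the completion $1-\mathbb{L}^{-1}$ has the inverse $\sum_{i\ge0}\mathbb{L}^{-i}$, so anything killed by $\mathbb{L}-1$ maps to $0$. The same holds for every monic polynomial.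

\begin{lemma}\label{lem:monic}
Let $x\in\mathcal{M}_k$ and let $P\in\mathbb{Z}[T]$ be monic with $P(\mathbb{L})x=0$. Then $x\in\bigcap_qF^q\mathcal{M}_k$.
\end{lemma}

\begin{proof}
Let $n=\deg P$. Then $\mathbb{L}^{-n}P(\mathbb{L})=1-y$ with $y\in\sum_{j=1}^n\mathbb{Z}\,\mathbb{L}^{-j}$, and $x=yx$. Since $yF^q\subseteq F^{q+1}$ and $x$ lies in some $F^{q_0}$, induction gives $x\in F^q$ for all $q\ge q_0$.
\end{proof}

We shall construct non-zero elements of this kind, so the answer to the question is no.

\subsection{Results}
Let $E$ be an elliptic curve over $k$ whose $2$-torsion points are all $k$-rational, and let $\tau\in E(k)$ be a point of order $3$. Let $C=\langle\tau\rangle$, let $V_1,V_2,V_3$ be the three subgroups of order $2$ of $E[2]$, and put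
\begin{equation}\label{eq:xE}
x_E=3[E]-3[E/C]-\sum_{i=1}^3[E/V_i]+\sum_{i=1}^3[E/(V_i+C)].
\end{equation}
The point $\tau$ will always be specified and is left out of the notation. On the curve $y^2=x(x+5)(x+32)$ the $2$-torsion is rational, and the identity $x(x+5)(x+32)-(7x+8)^2=(x-4)^3$ says that the line $y=7x+8$ meets the curve only at $(4,36)$, with multiplicity $3$; so $(4,36)$ has order $3$.

\begin{theorem}\label{thm:real}
Let $k=\mathbb{R}$, let $E$ be the curve $y^2=x(x+5)(x+32)$ and let $\tau=(4,36)$. Then $x_E\in\bigcap_qF^q\mathcal{M}_{\mathbb{R}}$ and $x_E\ne0$ in $\mathcal{M}_{\mathbb{R}}$. In particular, $\mathcal{M}_{\mathbb{R}}\to\widehat{\mathcal{M}}_{\mathbb{R}}$ is not injective.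
\end{theorem}

For a finite group $G$ and a finite $G$-set $S$, let $\mathbb{Z}[S]$ be the permutation module with basis $S$, and regard $S$ as the $k$-variety consisting of $|S|$ rational points. For a set $I$, let $\mathbb{F}_2^{(I)}$ be the $\mathbb{F}_2$-vector space with basis $I$.

\begin{theorem}\label{thm:general}
Let $k$ be any field of characteristic $0$.
\begin{enumerate}
\item[(i)] Let $G$ be a finite group, $U$ a quasi-projective $k$-variety with a $G$-action that is free on geometric points, and $S_1,S_2$ finite $G$-sets with $\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]$ as $\mathbb{Z}[G]$-modules. Then $[(U\times S_1)/G]-[(U\times S_2)/G]$ lies in $\bigcap_qF^q\mathcal{M}_k$ and is annihilated by a monic polynomial in $\mathbb{L}$ with integer coefficients.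
\item[(ii)] The map $\mathcal{M}_k\to\widehat{\mathcal{M}}_k$ is not injective, and its kernel is not a finitely generated abelian group: it contains a subgroup that maps onto $\mathbb{F}_2^{(\mathbb{N})}$. For $k=\mathbb{R}$ it contains a subgroup that maps onto $\mathbb{F}_2^{(I)}$ with $|I|=2^{\aleph_0}$.
\item[(iii)] The ring $\mathcal{M}_k$ contains a non-zero element killed by a monic polynomial in $\mathbb{L}$ with integer coefficients.
\end{enumerate}
\end{theorem}

\subsection{Plan}
Section~\ref{sec:tori} proves Theorem~\ref{thm:general}(i) by comparing the classes of two isomorphic twisted tori. This is of use only if one has non-isomorphic $G$-sets with isomorphic permutation modules; Section~\ref{sec:sets} constructs a pair for $G=S_3\times(\mathbb{Z}/2)^2$. Section~\ref{sec:curve} lets this group act on $E$ and identifies the resulting element with $x_E$. Section~\ref{sec:witt} constructs the invariant that proves $x_E\neq0$, and Section~\ref{sec:proofs} assembles the theorems.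

\section{Twisted tori}\label{sec:tori}

In this section $G$ and $U$ are as in Theorem~\ref{thm:general}(i).

\subsection{Twisting and the Burnside ring}
For a quasi-projective $k$-variety $W$ with a $G$-action put $U\times^GW=(U\times W)/G$, the quotient by the diagonal action. The quotient exists as a variety because $U\times W$ is quasi-projective. Because $G$ acts freely on the geometric points of $U$, hence of $U\times W$, the map $U\times W\to U\times^GW$ is a finite \'etale $G$-torsor. We use two properties.
\begin{enumerate}
\item[(T1)] If $W'\subset W$ is closed and $G$-stable, then $[U\times^GW]=[U\times^GW']+[U\times^G(W\setminus W')]$.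
\item[(T2)] If $W\to W_0$ is a $G$-equivariant vector bundle of rank $r$, then $[U\times^GW]=\mathbb{L}^r[U\times^GW_0]$.
\end{enumerate}
Property (T1) is a case of a general fact. If a finite group $H$ acts on a quasi-projective $k$-variety $X$ and $Y\subset X$ is closed and stable, then $Y/H$ is a closed subvariety of $X/H$ with complement $(X\setminus Y)/H$. Indeed, on a stable affine open set $\operatorname{Spec}R$ where $Y$ has ideal $\mathfrak{a}$, we have $(R/\mathfrak{a})^H=R^H/\mathfrak{a}^H$, since taking invariants is exact in characteristic $0$. For (T2), faithfully flat descent along the torsor $U\times W_0\to U\times^GW_0$ shows that $U\times^GW$ is the total space of a vector bundle of rank $r$ on $U\times^GW_0$; a vector bundle is Zariski locally trivial, so its class is $\mathbb{L}^r$ times the class of the base. This is the step of the argument that needs the action to be free.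

The \emph{Burnside ring} $\Omega(G)$ is the Grothendieck ring of finite $G$-sets, with $[S]+[S']=[S\sqcup S']$ and $[S][S']=[S\times S']$. Additively it is free on the classes $[G/H]$, with $H$ running over subgroups up to conjugacy, so it is finitely generated; its unit is the class of a point. Define a homomorphism of abelian groups
\[
\Phi:\Omega(G)\to\mathcal{M}_k,\qquad[S]\mapsto[U\times^GS].
\]
Thus $\Phi([G/H])=[U/H]$. Only the additivity of $\Phi$ will be used.

For a finite $G$-set $S$ let $\mathbb{A}^S$ be the affine space with coordinates $v_s$, $s\in S$, on which $G$ acts by $(gv)_s=v_{g^{-1}s}$, and let $\mathbb{G}_m^S\subset\mathbb{A}^S$ be the torus where no coordinate vanishes. The torus depends on less than the $G$-set. A homomorphism $\mathbb{Z}[S_1]\to\mathbb{Z}[S_2]$ with matrix $(m_{ts})$ gives the monomial map $v\mapsto(\prod_sv_s^{m_{ts}})_{t\in S_2}$, and this construction is compatible with composition; in other words $\mathbb{G}_m^S=\mathbb{G}_m\otimes_{\mathbb{Z}}\mathbb{Z}[S]$. Therefore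
\begin{equation}\label{eq:toriiso}
\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]\text{ over }\mathbb{Z}[G]\quad\Longrightarrow\quad U\times^G\mathbb{G}_m^{S_1}\cong U\times^G\mathbb{G}_m^{S_2}.
\end{equation}
On the other hand, the embedding in $\mathbb{A}^S$ lets us compute the class of the twisted torus in terms of $S$ itself.

\begin{example}\label{ex:two}
Let $G=\mathbb{Z}/2$ and $S=G$, so that $G$ swaps the two coordinates of $\mathbb{A}^2$. The complement of $\mathbb{G}_m^2$ consists of the origin and the two punctured axes, and the latter form the $G$-variety $(S\times\mathbb{A}^1)\setminus(S\times0)$. By (T1) and (T2),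
\[
[U\times^G\mathbb{G}_m^S]=\mathbb{L}^2\,\Phi(1)-\mathbb{L}\,\Phi([S])+\Phi([S]-1).
\]
For $k=\mathbb{R}$ and $U=\operatorname{Spec}\mathbb{C}$ this is the class $\mathbb{L}^2-[\operatorname{Spec}\mathbb{C}]\,\mathbb{L}+[\operatorname{Spec}\mathbb{C}]-1$ of $\{x^2+y^2\ne0\}\subset\mathbb{A}^2_{\mathbb{R}}$.
\end{example}

The example shows the mechanism. For $|S|=n$ the class of the twisted torus is a polynomial in $\mathbb{L}$ that begins with $\mathbb{L}^n\Phi(1)-\mathbb{L}^{n-1}\Phi([S])$. If two such tori are isomorphic, the leading terms cancel, and $\Phi([S_1]-[S_2])$ is expressed through the differences of the lower coefficients, multiplied by negative powers of $\mathbb{L}$. This gains one step in the filtration. To gain infinitely many steps we must know that the differences of the lower coefficients are again of the form to which the argument applies. So we need these coefficients exactly, and the example warns that they are not the naive ones: inclusion--exclusion would give the set of $2$-element subsets of $S$, a point, as the constant coefficient, whereas the correct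 coefficient is $[S]-1$.

\subsection{The class of a twisted torus}
The equivariant form of inclusion--exclusion counts chains of subsets. For $\ell,c\ge0$ let $\mathrm{Ch}_{c,\ell}(S)$ be the $G$-set of chains
\[
\emptyset=J_0\subsetneq J_1\subsetneq\dots\subsetneq J_\ell\subseteq S\qquad\text{with }|J_\ell|=c,
\]
and put $\varepsilon_c(S)=\sum_\ell(-1)^\ell[\mathrm{Ch}_{c,\ell}(S)]\in\Omega(G)$. Then $\varepsilon_0(S)=1$ (the chain of length $0$), $\varepsilon_1(S)=-[S]$ (the chains $\emptyset\subsetneq\{s\}$), and $\varepsilon_c(S)=0$ for $c>|S|$. In Example~\ref{ex:two} the chains $\emptyset\subsetneq S$ and $\emptyset\subsetneq\{s\}\subsetneq S$ give $\varepsilon_2(S)=-1+[S]$, as found there.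

\begin{lemma}\label{lem:torus}
Let $n=|S|$. Then $[U\times^G\mathbb{G}_m^S]=\sum_{c=0}^n\mathbb{L}^{n-c}\,\Phi(\varepsilon_c(S))$.
\end{lemma}

\begin{proof}
For $J\subseteq S$ let $A_J\subseteq\mathbb{A}^S$ be the linear subspace where $v_s=0$ for all $s\in J$, and let $T_J\subseteq A_J$ be the open subset where $v_s\neq0$ for all $s\notin J$. Then $A_J$ is the union of the pairwise disjoint sets $T_{J'}$, $J'\supseteq J$. Let $W_\ell=\bigsqcup_{J_\bullet}A_{J_\ell}$, the disjoint union over all chains of length $\ell$, with the evident $G$-action. We compute $\Sigma=\sum_\ell(-1)^\ell[U\times^GW_\ell]$ in two ways.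

First, the part of $W_\ell$ with $|J_\ell|=c$ is an equivariant vector bundle of rank $n-c$ over $\mathrm{Ch}_{c,\ell}(S)$. By (T2), $\Sigma=\sum_c\mathbb{L}^{n-c}\Phi(\varepsilon_c(S))$.

Second, let $W_\ell^{\circ}=\bigsqcup_{J_\bullet}T_{J_\ell}$, an open $G$-stable subset of $W_\ell$, and let $W_\ell'$ be its closed complement. The loci in $W'_\ell$ where at least $z$ coordinates vanish form a filtration by closed $G$-stable subsets. Let $W'_{\ell,z}$ be the stratum where exactly $z$ coordinates vanish. Over a chain $J_\bullet$ it is the union of the $T_{J'}$ with $J'\supsetneq J_\ell$ and $|J'|=z$. These finitely many sets are disjoint, and each is closed in the stratum, being its intersection with $A_{J'}$; so the union is a disjoint union of varieties. Appending $J_{\ell+1}=J'$ to the chain is therefore a $G$-isomorphism from $W'_{\ell,z}$ onto the part of $W^{\circ}_{\ell+1}$ with $|J_{\ell+1}|=z$. Summing over $z$ with (T1) gives $[U\times^GW'_\ell]=[U\times^GW_{\ell+1}^{\circ}]$. Hence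
\[
\Sigma=\sum_{\ell\ge0}(-1)^\ell\bigl([U\times^GW_\ell^{\circ}]+[U\times^GW_{\ell+1}^{\circ}]\bigr)=[U\times^GW_0^{\circ}],
\]
the sum being finite, and $W_0^{\circ}=T_\emptyset=\mathbb{G}_m^S$.
\end{proof}

\subsection{The coefficients modulo integral equivalence}
Let $D(G)\subseteq\Omega(G)$ be the subgroup generated by all $[S_1]-[S_2]$ with $\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]$. It is an ideal, because $\mathbb{Z}[S\times S']=\mathbb{Z}[S]\otimes\mathbb{Z}[S']$. We must show that $\varepsilon_c(S)$ modulo $D(G)$ depends only on the module $\mathbb{Z}[S]$. Chains of subsets are not visibly a construction on modules, but multisets are: they index the monomial basis of a symmetric power. The next lemma relates the two. Let $h_j(S)\in\Omega(G)$ be the class of the $G$-set of functions $\varphi:S\to\mathbb{Z}_{\ge0}$ with $\sum_s\varphi(s)=j$.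

\begin{lemma}\label{lem:inverse}
In $\Omega(G)[[t]]$ we have $\bigl(\sum_c\varepsilon_c(S)t^c\bigr)\bigl(\sum_jh_j(S)t^j\bigr)=1$.
\end{lemma}

\begin{proof}
The coefficient of $t^m$ is $\sum_\ell(-1)^\ell[\Pi_\ell]$, where $\Pi_\ell$ is the $G$-set of pairs $(J_\bullet,\varphi)$ with $J_\bullet$ of length $\ell$ and $|J_\ell|+\sum\varphi=m$. The substitution $\psi=\varphi+1_{J_\ell}$ identifies $\Pi_\ell$ with the set of pairs $(J_\bullet,\psi)$ such that $\sum\psi=m$ and $J_\ell\subseteq\operatorname{supp}\psi$. Let $\Pi_\ell^{\circ}$ be the part where $J_\ell=\operatorname{supp}\psi$. Appending $\operatorname{supp}\psi$ to the chain is an equivariant bijection $\Pi_\ell\setminus\Pi_\ell^{\circ}\to\Pi_{\ell+1}^{\circ}$. So the sum telescopes to $[\Pi_0^{\circ}]$, the class of the set of $\psi$ with $\sum\psi=m$ and empty support. This is a point if $m=0$ and empty otherwise.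
\end{proof}

Taking cardinalities turns $\sum_jh_jt^j$ into $(1-t)^{-n}$, so $\varepsilon_c(S)$ has cardinality $(-1)^c\binom nc$, and Lemma~\ref{lem:torus} is a refinement of the binomial expansion of $(\mathbb{L}-1)^n$.

\begin{lemma}\label{lem:eps}
If $\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]$, then $\varepsilon_c(S_1)-\varepsilon_c(S_2)\in D(G)$ for all $c$.
\end{lemma}

\begin{proof}
Sending $\varphi$ to the monomial $\prod_ss^{\varphi(s)}$ identifies the permutation module of the $G$-set defining $h_j(S)$ with $\operatorname{Sym}^j_{\mathbb{Z}}(\mathbb{Z}[S])$. Hence $h_j(S_1)-h_j(S_2)\in D(G)$, and the series $\sum_jh_j(S_1)t^j$ and $\sum_jh_j(S_2)t^j$ have the same image in $(\Omega(G)/D(G))[[t]]$. Inverses in a ring are unique, so by Lemma~\ref{lem:inverse} the series $\sum_c\varepsilon_c(S_1)t^c$ and $\sum_c\varepsilon_c(S_2)t^c$ also have the same image.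
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(i)]
We prove that one monic polynomial in $\mathbb{L}$ kills all of $\Phi(D(G))$; Lemma~\ref{lem:monic} then gives $\Phi(D(G))\subseteq\bigcap_qF^q\mathcal{M}_k$.

Let $\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]$, let $n=|S_1|=|S_2|$, and put $\delta_c=\varepsilon_c(S_1)-\varepsilon_c(S_2)$. Then $\delta_0=0$, $\delta_1=-([S_1]-[S_2])$, and $\delta_c\in D(G)$ by Lemma~\ref{lem:eps}. By \eqref{eq:toriiso} and Lemma~\ref{lem:torus}, $\sum_c\mathbb{L}^{n-c}\Phi(\delta_c)=0$. Dividing by $\mathbb{L}^{n-1}$,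
\begin{equation}\label{eq:gain}
\Phi([S_1]-[S_2])=\sum_{c=2}^n\mathbb{L}^{1-c}\,\Phi(\delta_c).
\end{equation}
As a subgroup of $\Omega(G)$, the group $D(G)$ is finitely generated, so finitely many of its defining generators $[S_1]-[S_2]$ already generate it; call them $\theta_1,\dots,\theta_r$. Apply \eqref{eq:gain} to each $\theta_i$ and write each $\delta_c$ as an integral combination of the $\theta_j$. This gives $\Phi(\theta_i)=\sum_jp_{ij}(\mathbb{L})\Phi(\theta_j)$ with $p_{ij}\in T^{-1}\mathbb{Z}[T^{-1}]$. Multiplying by the adjugate of the matrix $1-(p_{ij})$ shows that $\Delta(\mathbb{L})$ kills every $\Phi(\theta_i)$, where $\Delta=\det(1-(p_{ij}))\in1+T^{-1}\mathbb{Z}[T^{-1}]$. For large $N$ the product $T^N\Delta$ is a monic polynomial in $\mathbb{Z}[T]$.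
\end{proof}

\section{Two $G$-sets with the same permutation module}\label{sec:sets}

We need a non-zero element of $D(G)$ for a group $G$ that acts on a variety with computable quotients. We obtain one by multiplying two relations, one that holds away from the prime $3$ and one that holds away from the prime $2$.

Let $R\subset S_3$ be a subgroup of order $2$ and $A_3\subset S_3$ the subgroup of order $3$. Let $V=\{1,v_1,v_2,v_3\}$ be the Klein four-group, with subgroups $V_i=\{1,v_i\}$. Consider the $S_3$-sets with $8$ elements and the $V$-sets with $6$ elements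
\begin{align*}
P&=S_3\sqcup\{p_1\}\sqcup\{p_2\},& P'&=S_3/R\sqcup S_3/R\sqcup S_3/A_3,\\
Q&=V\sqcup\{q_1\}\sqcup\{q_2\},& Q'&=V/V_1\sqcup V/V_2\sqcup V/V_3,
\end{align*}
where $p_1,p_2,q_1,q_2$ are fixed points.

Neither pair has isomorphic integral permutation modules. For a finite group $\Gamma$ and a $\mathbb{Z}[\Gamma]$-module $L$ consider $L^\Gamma/\nu L$ with $\nu=\sum_{\gamma\in\Gamma}\gamma$. For $L=\mathbb{Z}[\Gamma/H]$ the invariants are spanned by the sum of all cosets, and $\nu$ sends a coset to $|H|$ times this sum, so the group is $\mathbb{Z}/|H|$. Its order is $36$ for $P$, $12$ for $P'$, $16$ for $Q$ and $8$ for $Q'$. The discrepancy is at $3$ for the first pair and at $2$ for the second, and the next lemma shows that there is no other.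

\begin{lemma}\label{lem:dets}
There are equivariant homomorphisms $\lambda:\mathbb{Z}[P]\to\mathbb{Z}[P']$ and $\rho:\mathbb{Z}[Q]\to\mathbb{Z}[Q']$ with determinants $\pm27$ and $\pm8$.
\end{lemma}

\begin{proof}
\emph{The map $\lambda$.} Write the basis $P'$ as $e_1,e_2,e_3,e_1',e_2',e_3',f_+,f_-$, where $S_3$ permutes the indices $1,2,3$ and acts on $\pm$ through the sign. Define
\[
\lambda(\sigma)=e_{\sigma(1)}+e'_{\sigma(2)}+f_{\operatorname{sgn}\sigma},\qquad\lambda(p_1)=e_1+e_2+e_3,\qquad\lambda(p_2)=e_1'+e_2'+e_3'.
\]
This is equivariant. The elements $\lambda(p_1),\lambda(p_2),e_1,e_2,e_1',e_2',f_+,f_-$ form a basis of $\mathbb{Z}[P']$. So $\det\lambda$ is, up to sign, the determinant of the induced map from $\mathbb{Z}[S_3]$ to the quotient by $\lambda(p_1),\lambda(p_2)$, in which $e_3=-e_1-e_2$ and $e_3'=-e_1'-e_2'$. The images of the six permutations are the rows of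
\[
\begin{array}{c|rrrrrr}
&e_1&e_2&e_1'&e_2'&f_+&f_-\\\hline
\mathrm{id}&1&0&0&1&1&0\\
(123)&0&1&-1&-1&1&0\\
(132)&-1&-1&1&0&1&0\\
(12)&0&1&1&0&0&1\\
(13)&-1&-1&0&1&0&1\\
(23)&1&0&-1&-1&0&1
\end{array}
\]
Subtract the row of $\mathrm{id}$ from those of $(123)$ and $(132)$, and the row of $(12)$ from those of $(13)$ and $(23)$. Each of the last two columns now has a single non-zero entry, equal to $1$. Expanding along them, and then clearing the first column of the remaining matrix with its first row, we obtain up to sign
\[
\det\begin{pmatrix}-1&1&-1&-2\\-2&-1&1&-1\\-1&-2&-1&1\\1&-1&-2&-1\end{pmatrix}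
=-\det\begin{pmatrix}-3&3&3\\-3&0&3\\0&-3&-3\end{pmatrix}
=-(-27-27+27)=27 .
\]

\emph{The map $\rho$.} Write $V/V_i=\{x_i,y_i\}$ with $x_i$ the identity coset; $v_i$ fixes $x_i$ and $y_i$ and swaps $x_j$ with $y_j$ for $j\ne i$. Let $\rho$ be the equivariant map with $\rho(1)=x_1+x_2+x_3$, $\rho(q_1)=x_1+y_1$ and $\rho(q_2)=x_2+y_2$. The elements $\rho(q_1),\rho(q_2),x_1,x_2,x_3,y_3$ form a basis of $\mathbb{Z}[Q']$. In the quotient by $\rho(q_1),\rho(q_2)$ we have $y_1=-x_1$ and $y_2=-x_2$, and in the basis $x_1,x_2,x_3,y_3$ the images of $1,v_1,v_2,v_3$ are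
\[
(1,1,1,0),\qquad(1,-1,0,1),\qquad(-1,1,0,1),\qquad(-1,-1,1,0).
\]
Adding the first row to the fourth gives $(0,0,2,0)$, and adding the second to the third gives $(0,0,0,2)$. So the determinant is $\pm4\det\begin{pmatrix}1&1\\1&-1\end{pmatrix}=\pm8$.
\end{proof}

The point of the two determinants is that they are coprime.

\begin{lemma}\label{lem:patch}
For $i=1,2$ let $\Gamma_i$ be a finite group and let $L_i,L_i'$ be $\mathbb{Z}[\Gamma_i]$-modules that are free of the same finite rank over $\mathbb{Z}$. Let $\lambda:L_1\to L_1'$ and $\rho:L_2\to L_2'$ be equivariant maps with determinants $\pm m$ and $\pm n$, where $m,n\ge1$ are coprime. Then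
\[
(L_1\otimes L_2)\oplus(L_1'\otimes L_2')\cong(L_1\otimes L_2')\oplus(L_1'\otimes L_2)
\]
as $\mathbb{Z}[\Gamma_1\times\Gamma_2]$-modules.
\end{lemma}

\begin{proof}
The maps $\lambda^*=m\lambda^{-1}:L_1'\to L_1$ and $\rho^*=n\rho^{-1}:L_2'\to L_2$ are integral, by the adjugate formula, and equivariant. Choose integers $r,s$ with $rm+sn=1$. Define an equivariant map $\Psi$ from the left side to the right side, and $\Psi'$ in the other direction, by
\[
\Psi=\begin{pmatrix}1\otimes\rho&-r\lambda^*\otimes1\\ \lambda\otimes1&s\otimes\rho^*\end{pmatrix},\qquad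
\Psi'=\begin{pmatrix}s\otimes\rho^*&r\lambda^*\otimes1\\-\lambda\otimes1&1\otimes\rho\end{pmatrix}.
\]
The diagonal entries of $\Psi\Psi'$ are $s\otimes\rho\rho^*+r\lambda^*\lambda\otimes1=sn+rm=1$ and $r\lambda\lambda^*\otimes1+s\otimes\rho^*\rho=rm+sn=1$. The off-diagonal entries are $r\lambda^*\otimes\rho-r\lambda^*\otimes\rho=0$ and $s\lambda\otimes\rho^*-s\lambda\otimes\rho^*=0$. So $\Psi$ is a surjection between free abelian groups of the same finite rank, hence an isomorphism.
\end{proof}

Let $G=S_3\times V$, and let $S_1=(P\times Q)\sqcup(P'\times Q')$ and $S_2=(P\times Q')\sqcup(P'\times Q)$, two $G$-sets with $96$ elements. Lemmas~\ref{lem:dets} and~\ref{lem:patch}, with $3\cdot27-10\cdot8=1$, give $\mathbb{Z}[S_1]\cong\mathbb{Z}[S_2]$. Since $S_3/K\times V/H=G/(K\times H)$, we have shown that $D(G)$ contains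
\begin{equation}\label{eq:theta}
\Theta=[S_1]-[S_2]=\sum_{K,H}a_Kb_H\,[G/(K\times H)],
\end{equation}
where the coefficients are those of $[P]-[P']$ and $[Q]-[Q']$:
\[
a_1=1,\quad a_R=-2,\quad a_{A_3}=-1,\quad a_{S_3}=2;\qquad b_1=1,\quad b_{V_i}=-1,\quad b_V=2 .
\]
The free orbit occurs in $\Theta$ with coefficient $1$, so $S_1$ and $S_2$ are not isomorphic.

\section{The element $x_E$}\label{sec:curve}

An elliptic curve with rational $2$-torsion and a rational point of order $3$ carries an action of $S_3\times V$ over $k$, and all its quotients are elliptic curves or projective lines.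

\begin{proposition}\label{prop:xE}
Let $E$ be an elliptic curve over $k$ with $E[2]\subset E(k)$, and let $\tau\in E(k)$ have order $3$. Then $x_E$ is killed in $\mathcal{M}_k$ by a monic polynomial in $\mathbb{L}$ with integer coefficients, and $x_E\in\bigcap_qF^q\mathcal{M}_k$.
\end{proposition}

\begin{proof}
\emph{The action.} Let $\iota(z)=-z$ and let $t_w$ be translation by $w$. Since $\iota t_\tau\iota=t_{-\tau}$, the group generated by $t_\tau$ and $\iota$ is $S_3$, with $A_3=\langle t_\tau\rangle$ and $R=\langle\iota\rangle$. Let $V=E[2]$ act by translations. These commute with $t_\tau$, and with $\iota$ because $-w=w$ on $E[2]$. So $G=S_3\times V$ acts on $E$ over $k$, through the $12$ translations $t_w$ and the $12$ maps $z\mapsto w-z$ with $w\in C+V$.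

\emph{The free locus.} Non-trivial translations have no fixed points. A geometric fixed point $z$ of $z\mapsto w-z$, with $w=c+v$, $c\in C$, $v\in V$, satisfies $2(z-2c)=v-3c=v$, so $z\in E[4]+C$. Let $Z=E[4]+C$, the disjoint union of $E[4]$ and its translates by $\tau$ and $2\tau$. It is a finite $G$-stable closed subvariety defined over $k$, and $G$ acts freely on the geometric points of the affine curve $U=E\setminus Z$. By Theorem~\ref{thm:general}(i) and \eqref{eq:theta} it suffices to show that $\Phi(\Theta)=x_E$. By the fact on quotients recalled after (T1),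
\[
\Phi(\Theta)=\sum_{K,H}a_Kb_H\bigl([E/(K\times H)]-[Z/(K\times H)]\bigr).
\]

\emph{The terms with $Z$ cancel.} Addition gives $Z\cong E[4]\times C$, with $C=\{0,\tau,2\tau\}$ a set of three rational points. The group $V$ translates the first factor, $A_3$ permutes the second cyclically, and $\iota$ acts by $-1$ on both. Fix $H\subseteq V$ and let $Y=E[4]/H$, so that $Z/H=Y\times C$. The involution $\iota$ preserves $Y\times\{0\}$ and swaps $Y\times\{\tau\}$ with $Y\times\{2\tau\}$. So the classes of $Z/(K\times H)$ for $K=1,R,A_3,S_3$ are $3[Y]$, $[Y/\iota]+[Y]$, $[Y]$, $[Y/\iota]$, and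
\[
\sum_Ka_K[Z/(K\times H)]=3[Y]-2\bigl([Y/\iota]+[Y]\bigr)-[Y]+2[Y/\iota]=0 .
\]

\emph{The terms with $\iota$ cancel.} The curves $E/(R\times H)$ and $E/(S_3\times H)$ are the quotients by $-1$ of the elliptic curves $E/H$ and $E/(H+C)$ over $k$, whose origin is the image of the origin of $E$. The $x$-coordinate of a Weierstrass equation identifies each of these quotients with $\mathbb{P}^1_k$. They occur with coefficients $-2b_H$ and $2b_H$.

\emph{What remains} is
\begin{align*}
\Phi(\Theta)&=\sum_Hb_H\bigl([E/H]-[E/(H+C)]\bigr)\\
&=[E]-[E/C]-\sum_i[E/V_i]+\sum_i[E/(V_i+C)]+2[E/V]-2[E/(V+C)].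
\end{align*}
Multiplication by $2$ has kernel $V$ and maps $V+C$ onto $C$, so $E/V\cong E$ and $E/(V+C)\cong E/C$. The sum is $x_E$.
\end{proof}

\section{An invariant with values in the Witt group}\label{sec:witt}

It remains to show that $x_E$ is not zero. The curves in \eqref{eq:xE} are isogenous, so over $\mathbb{C}$ their rational Hodge structures are isomorphic, and the coefficients add up to $3-3-3+3=0$. What distinguishes the curves is the intersection form: an isogeny of degree $n$ multiplies it by $n$. Two obstacles stand in the way of using this. The form on $H^1$ is alternating, and non-degenerate alternating forms of the same rank are all equivalent. We remove this obstacle by passing to the multiplicity space of a fixed Hodge structure $A$, which carries a symmetric form. And forms are not additive for blow-ups on the nose, but only up to forms with a half-dimensional isotropic subspace. This is why the target is the Witt group.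

\subsection{Recollections}
\emph{The Witt group.} A \emph{form} is a finite-dimensional $\mathbb{Q}$-vector space with a non-degenerate symmetric bilinear form, and $\langle a_1,\dots,a_n\rangle$ is the diagonal form with entries $a_i\in\mathbb{Q}^\times$; note $\langle ab^2\rangle\cong\langle a\rangle$. A subspace is \emph{isotropic} if the form vanishes identically on it. The Witt group $W(\mathbb{Q})$ is the Grothendieck group of forms under orthogonal sum, modulo the classes of forms that have an isotropic subspace of half the dimension. The negative of a class is obtained by changing the sign of the form. By Witt's cancellation theorem, two forms of the same dimension with the same class in $W(\mathbb{Q})$ are isometric.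

\begin{lemma}\label{lem:triangular}
Let $B$ be a form with a direct sum decomposition $B=\bigoplus_{i\in\mathbb{Z}}B_i$, and let $e$ be an integer. Suppose that $B_i\perp B_{i'}$ whenever $i+i'<e$ and that $\dim B_i=\dim B_{e-i}$ for all $i$. Then $[B]=0$ if $e$ is odd. If $e$ is even, the form is non-degenerate on $B_{e/2}$ and $[B]=[B_{e/2}]$.
\end{lemma}

\begin{proof}
The subspace $\Lambda=\bigoplus_{i<e/2}B_i$ is isotropic, and $\Lambda^\perp\supseteq\bigoplus_{i\le e/2}B_i$. Equality holds, because $\dim\Lambda^\perp=\dim B-\dim\Lambda=\sum_{i\ge e/2}\dim B_i=\sum_{i\le e/2}\dim B_i$. The form induced on $\bar B=\Lambda^\perp/\Lambda$ is non-degenerate, and $\bar B$ is $0$ or $B_{e/2}$ according to the parity of $e$. In the orthogonal sum of $B$ and the negative of $\bar B$, the vectors $(v,\bar v)$ with $v\in\Lambda^\perp$ form an isotropic subspace of dimension $\dim B-\dim\Lambda$, which is half of $\dim B+\dim\bar B$. So $[B]=[\bar B]$.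
\end{proof}

\emph{Hodge structures.} A rational Hodge structure of weight $n$ is a finite-dimensional $\mathbb{Q}$-vector space $H$ with a decomposition $H\otimes\mathbb{C}=\bigoplus_{p+q=n}H^{p,q}$ such that $\overline{H^{p,q}}=H^{q,p}$. Morphisms are the $\mathbb{Q}$-linear maps that preserve types; $\operatorname{Hom}$ will denote the space of such morphisms. The Tate twist $H(m)$ has the same underlying space and $H(m)^{p,q}=H^{p+m,q+m}$, so it has weight $n-2m$; in particular $\mathbb{Q}(-1)$ is $\mathbb{Q}$ in type $(1,1)$. For $X$ smooth projective over $\mathbb{C}$, the Hodge structure $H^n(X)=H^n(X,\mathbb{Q})$ is polarizable, and in a polarizable Hodge structure every sub-Hodge structure has a complement. Pull-back and cup product are morphisms, and so is $\int_X:H^{2d}(X)\to\mathbb{Q}(-d)$ for $X$ connected of dimension $d$. For complex elliptic curves, $\operatorname{Hom}(H^1(E'),H^1(E))$ is the group of homomorphisms $E\to E'$ tensored with $\mathbb{Q}$.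

\subsection{Definition of $\mu_A$}
Fix a complex elliptic curve $E$ without complex multiplication and put $A=H^1(E)$, with the alternating pairing $\psi:A\otimes A\to\mathbb{Q}(-1)$, $\psi(a,b)=\int_Ea\cup b$. A non-zero Hodge structure of odd weight has even dimension, so $A$ is simple. Since $E$ has no complex multiplication, $\operatorname{End}(A)=\mathbb{Q}$. As $\psi$ is perfect, every morphism $A\otimes A\to\mathbb{Q}(-1)$ has the form $\psi(a,\phi b)$ with $\phi\in\operatorname{End}(A)$, and hence is a rational multiple of $\psi$. This is where the absence of complex multiplication is used.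

Let $H_1,H_2$ be polarizable Hodge structures of weight $1$ and $\omega:H_1\otimes H_2\to\mathbb{Q}(-1)$ a morphism. For $f\in\operatorname{Hom}(A,H_1)$ and $g\in\operatorname{Hom}(A,H_2)$ define $\langle f,g\rangle\in\mathbb{Q}$ by
\[
\omega(fa,gb)=\langle f,g\rangle\,\psi(a,b)\qquad(a,b\in A).
\]

\begin{lemma}\label{lem:perfect}
If $\omega$ is perfect, then so is $\langle\ ,\ \rangle$. If $H_1=H_2$ and $\omega$ is alternating, then $\langle\ ,\ \rangle$ is symmetric.
\end{lemma}

\begin{proof}
Let $f\ne0$. It is injective because $A$ is simple, and $f(A)$ has a complement, so there is a morphism $r:H_1\to A$ with $rf=1$. Since $\omega$ identifies $H_2$ with $H_1^\vee(-1)$, there is a unique morphism $g:A\to H_2$ with $\omega(x,gb)=\psi(rx,b)$ for all $x\in H_1$ and $b\in A$. Then $\omega(fa,gb)=\psi(a,b)$, that is, $\langle f,g\rangle=1$. So the left kernel is zero, and exchanging the roles of $H_1$ and $H_2$ shows that the right kernel is zero. If $\omega$ is alternating, then $\omega(ga,fb)=-\omega(fb,ga)=-\langle f,g\rangle\psi(b,a)=\langle f,g\rangle\psi(a,b)$.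
\end{proof}

\begin{definition}
Let $X$ be smooth, projective and connected over $\mathbb{C}$. If $\dim X=d=2m+1$ is odd, the intersection form is a perfect alternating morphism $H^d(X)(m)\otimes H^d(X)(m)\to\mathbb{Q}(2m-d)=\mathbb{Q}(-1)$. Let $B_X=\operatorname{Hom}(A,H^d(X)(m))$ with the form given by Lemma~\ref{lem:perfect}, and put $\mu_A(X)=[B_X]\in W(\mathbb{Q})$. If $\dim X$ is even, put $\mu_A(X)=0$. Extend $\mu_A$ to all smooth projective varieties by additivity over connected components.
\end{definition}

\begin{example}\label{ex:values}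
Let $\varphi:E\to E'$ be an isogeny of degree $n$. Then $\varphi^*:H^1(E')\to A$ is an isomorphism and $B_{E'}$ is the line spanned by $f=(\varphi^*)^{-1}$. From $\int_E\varphi^*u\cup\varphi^*v=n\int_{E'}u\cup v$ we get $\langle f,f\rangle=n^{-1}$, so $\mu_A(E')=\langle n^{-1}\rangle=\langle n\rangle$. If $E'$ is an elliptic curve not isogenous to $E$, then $B_{E'}=0$ and $\mu_A(E')=0$.
\end{example}

\begin{example}\label{ex:hyp}
Blow up $E\times\mathbb{P}^3$ along $E\times\ell$, with $\ell$ a line. The normal bundle of $\ell$ is $\mathcal{O}(1)^2$, so the exceptional divisor is $Y=E\times\mathbb{P}^1\times\mathbb{P}^1$. The fourfold, its blow-up and the center have even dimension, so additivity forces $\mu_A(Y)=0$. But $B_Y$ is not zero: with $h_1,h_2$ the point classes of the two lines, it has the basis $a\mapsto ah_1$, $a\mapsto ah_2$ and the Gram matrix $\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Only its Witt class vanishes.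
\end{example}

\subsection{Additivity}
The computation of Example~\ref{ex:hyp} extends to all projective bundles. Let $Z$ be smooth, projective and connected, let $p:Y\to Z$ be the bundle of lines in a vector bundle of rank $c$, and let $h=c_1(\mathcal{O}_Y(1))$. Recall that $H^n(Y)=\bigoplus_{i=0}^{c-1}h^ip^*H^{n-2i}(Z)$, where the $i$-th summand is isomorphic to $H^{n-2i}(Z)(-i)$. Also $p_*h^{c-1}=1$, and $p_*h^l=0$ for $l<c-1$ for reasons of degree. By the projection formula,
\begin{equation}\label{eq:fiber}
\int_Yh^l\,p^*z=\begin{cases}0&\text{if }l<c-1,\\ \int_Zz&\text{if }l=c-1.\end{cases}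
\end{equation}

\begin{lemma}\label{lem:bundle}
We have $\mu_A(Y)=\mu_A(Z)$ if $c$ is odd and $\mu_A(Y)=0$ if $c$ is even.
\end{lemma}

\begin{proof}
Suppose $\dim Y$ is even. Then $\mu_A(Y)=0$, and if $c$ is odd then $\dim Z=\dim Y-c+1$ is even too, so $\mu_A(Z)=0$. Now suppose $\dim Y=n=2m+1$. Then $B_Y=\bigoplus_{i=0}^{c-1}B_i$ with $B_i=\operatorname{Hom}(A,H^{n-2i}(Z)(m-i))$. By \eqref{eq:fiber}, $B_i\perp B_{i'}$ for $i+i'<c-1$, and for $i+i'=c-1$ the pairing between $B_i$ and $B_{i'}$ is induced by the Poincar\'e pairing of $Z$. The latter is perfect, so $\dim B_i=\dim B_{c-1-i}$ by Lemma~\ref{lem:perfect}. Apply Lemma~\ref{lem:triangular} with $e=c-1$. If $c$ is even, $[B_Y]=0$. If $c$ is odd, $[B_Y]=[B_{(c-1)/2}]$, and this summand is $B_Z$, since $n-(c-1)=\dim Z$.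
\end{proof}

This agrees with substituting $\mathbb{L}=-1$ in $[Y]=(1+\mathbb{L}+\dots+\mathbb{L}^{c-1})[Z]$.

\begin{proposition}\label{prop:mu}
The map $\mu_A$ induces a group homomorphism $K_0(\mathrm{Var}_{\mathbb{C}})\to W(\mathbb{Q})$ with $\mu_A(\mathbb{L}y)=-\mu_A(y)$, and hence a group homomorphism $\mu_A:\mathcal{M}_{\mathbb{C}}\to W(\mathbb{Q})$, $y\mathbb{L}^{-i}\mapsto(-1)^i\mu_A(y)$.
\end{proposition}

\begin{proof}
By Bittner's theorem \cite[Theorem~3.1 and the remark following it on projective varieties]{bittner}, $K_0(\mathrm{Var}_{\mathbb{C}})$ is the abelian group generated by the isomorphism classes of smooth projective varieties, with the relations $[\emptyset]=0$ and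
\[
[\widetilde X]-[Y]=[X]-[Z],
\]
where $Z\subset X$ is a smooth closed subvariety, $\widetilde X$ is the blow-up of $X$ along $Z$, and $Y$ is the exceptional divisor. We check that $\mu_A$ satisfies this relation. Blowing up the components of $Z$ one at a time and using additivity over components, we may assume that $X$ and $Z$ are connected. If $Z=X$, then $\widetilde X=Y=\emptyset$. If $Z$ is a divisor, then $\widetilde X=X$ and $Y=Z$. So let $d=\dim X$ and $c=\operatorname{codim}Z\ge2$. Then $p:Y\to Z$ is the bundle of lines in the normal bundle, of rank $c$.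

\emph{Case $d$ even.} Here $\mu_A(\widetilde X)=\mu_A(X)=0$, and we need $\mu_A(Y)=\mu_A(Z)$. For $c$ odd this is Lemma~\ref{lem:bundle}. For $c$ even the lemma gives $\mu_A(Y)=0$, and $\mu_A(Z)=0$ because $\dim Z=d-c$ is even.

\emph{Case $d=2m+1$ odd.} Here $\mu_A(Y)=0$, and we need $\mu_A(\widetilde X)=\mu_A(X)-\mu_A(Z)$. Let $\pi:\widetilde X\to X$ be the blow-up and $j:Y\to\widetilde X$ the inclusion. By \cite[Theorem~7.31]{voisin},
\[
H^d(\widetilde X)=\pi^*H^d(X)\oplus\bigoplus_{i=1}^{c-1}j_*\bigl(h^{i-1}p^*H^{d-2i}(Z)\bigr)
\]
as Hodge structures, the $i$-th summand being isomorphic to $H^{d-2i}(Z)(-i)$. We compute the intersection form on these summands. The map $\pi^*$ is isometric because $\pi$ has degree $1$. For $1\le i\le c-1$, the projection formula and \eqref{eq:fiber} give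
\[
\int_{\widetilde X}\pi^*u\cdot j_*(h^{i-1}p^*z)=\int_Yh^{i-1}p^*(u|_Z\cdot z)=0 .
\]
The normal bundle of $Y$ in $\widetilde X$ is $\mathcal{O}_Y(-1)$, so $j^*j_*y=-hy$, and
\[
\int_{\widetilde X}j_*(h^{i-1}p^*z)\cdot j_*(h^{i'-1}p^*z')=-\int_Yh^{i+i'-1}p^*(zz').
\]
By \eqref{eq:fiber} this is $0$ if $i+i'<c$ and $-\int_Zzz'$ if $i+i'=c$. Hence $B_{\widetilde X}$ is the orthogonal sum of $B_X$ and $B'=\bigoplus_{i=1}^{c-1}B_i$, with $B_i=\operatorname{Hom}(A,H^{d-2i}(Z)(m-i))$. As an orthogonal summand of a form, $B'$ is non-degenerate. We have $B_i\perp B_{i'}$ for $i+i'<c$, and $\dim B_i=\dim B_{c-i}$ by Poincar\'e duality on $Z$ and Lemma~\ref{lem:perfect}. Apply Lemma~\ref{lem:triangular} with $e=c$. If $c$ is odd, $[B']=0$, and $\mu_A(Z)=0$ because $\dim Z$ is even. If $c$ is even, $[B']$ is the class of $B_{c/2}=\operatorname{Hom}(A,H^{d-c}(Z)(m-c/2))$, which is $B_Z$ with the opposite form. In both cases $[B']=-\mu_A(Z)$.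

\emph{Multiplication by $\mathbb{L}$.} For $X$ smooth, projective and connected, $\mathbb{L}[X]=[X\times\mathbb{P}^1]-[X]$, and $\mu_A(X\times\mathbb{P}^1)=0$ by Lemma~\ref{lem:bundle} with $c=2$. Such classes $[X]$ generate the group, so $\mu_A(\mathbb{L}y)=-\mu_A(y)$ for all $y$. If $y\mathbb{L}^{-i}=y'\mathbb{L}^{-i'}$ in $\mathcal{M}_{\mathbb{C}}$, then $\mathbb{L}^{t+i'}y=\mathbb{L}^{t+i}y'$ in $K_0(\mathrm{Var}_{\mathbb{C}})$ for some $t$, which gives $(-1)^i\mu_A(y)=(-1)^{i'}\mu_A(y')$.
\end{proof}

Unlike the Poincar\'e polynomial of Section~\ref{sub:guess}, the map $\mu_A$ does not become small on $F^q$: it sends $[E]\mathbb{L}^{-i}$ to $\pm\langle1\rangle$ for all $i$. So nothing forces it to vanish on $\bigcap_qF^q$.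

\subsection{The value on $x_E$}
Put $\eta=\langle1,6\rangle-\langle2,3\rangle\in W(\mathbb{Q})$. The two binary forms have the same dimension, signature and discriminant; they differ at the prime $3$.

\begin{lemma}\label{lem:eta}
The element $\eta$ has order exactly $2$ in $W(\mathbb{Q})$.
\end{lemma}

\begin{proof}
In the basis $e_1+e_2$, $e_1-e_2$ the form $\langle1,1\rangle$ becomes $\langle2,2\rangle$ and $\langle3,3\rangle$ becomes $\langle6,6\rangle$. So $2\eta=(\langle1,1\rangle-\langle2,2\rangle)+(\langle6,6\rangle-\langle3,3\rangle)=0$. If $\eta=0$, then $\langle1,6\rangle\cong\langle2,3\rangle$ by Witt cancellation. Then $\langle1,6\rangle$ represents $2$, and $X^2+6Y^2=2Z^2$ has a solution in integers without common factor. Squares are $0$ or $1$ modulo $3$, so $X^2\equiv2Z^2\pmod 3$ forces $3\mid X$ and $3\mid Z$. Then $9\mid6Y^2$, so $3\mid Y$, a contradiction.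
\end{proof}

\begin{proposition}\label{prop:indep}
Let $(E_i)_{i\in I}$ be pairwise non-isogenous complex elliptic curves without complex multiplication, each with a chosen point of order $3$. If $\sum_in_ix_{E_i}=0$ in $\mathcal{M}_{\mathbb{C}}$, with integers $n_i$ almost all zero, then every $n_i$ is even. In particular each $x_{E_i}$ is non-zero.
\end{proposition}

\begin{proof}
Fix $i$ and take $A=H^1(E_i)$. The quotient maps from $E_i$ to the curves in \eqref{eq:xE} have degrees $1,3,2,6$, so Example~\ref{ex:values} and Lemma~\ref{lem:eta} give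
\[
\mu_A(x_{E_i})=3\langle1\rangle-3\langle3\rangle-3\langle2\rangle+3\langle6\rangle=3\eta=\eta .
\]
For $i'\ne i$ no curve occurring in $x_{E_{i'}}$ is isogenous to $E_i$, so $\mu_A(x_{E_{i'}})=0$. Hence $n_i\eta=0$, and $n_i$ is even.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

We use three standard facts on elliptic curves. The curve $y^2=x(x+M)(x+N)$ has
\begin{equation}\label{eq:j}
j=\frac{256\,(M^2-MN+N^2)^3}{M^2N^2(M-N)^2}.
\end{equation}
The $j$-invariant of a complex elliptic curve with complex multiplication is an algebraic integer. An elliptic curve over $\mathbb{Q}$ has potentially good reduction at $p$ if and only if $v_p(j)\ge0$, and this property is invariant under isogeny over $\overline{\mathbb{Q}}$. We also use that for a field extension $k\subseteq k'$ in characteristic $0$, base change preserves reducedness and gives ring homomorphisms $K_0(\mathrm{Var}_k)\to K_0(\mathrm{Var}_{k'})$ and $\mathcal{M}_k\to\mathcal{M}_{k'}$, which send $x_E$ to $x_{E_{k'}}$.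

\begin{proof}[Proof of Theorem~\ref{thm:real}]
By Proposition~\ref{prop:xE}, $x_E\in\bigcap_qF^q\mathcal{M}_{\mathbb{R}}$. With $M=5$ and $N=32$, formula \eqref{eq:j} gives
\[
j=\frac{256\cdot889^3}{25\cdot1024\cdot729},\qquad889=7\cdot127 .
\]
This rational number has $v_5(j)=-2$, so it is not an algebraic integer, and $E_{\mathbb{C}}$ has no complex multiplication. By Proposition~\ref{prop:indep} the image of $x_E$ in $\mathcal{M}_{\mathbb{C}}$ is non-zero, so $x_E\ne0$.
\end{proof}

For the size of the kernel we need many curves. For $a,b\in k$ put $M=a^3(a+2b)$ and $N=b^3(b+2a)$, so that $N-M=(b^2-a^2)(a^2+2ab+b^2)=(b-a)(a+b)^3$. Assume $MN(M-N)\ne0$ and let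
\[
E_{a,b}:\quad y^2=x(x+M)(x+N).
\]
Its $2$-torsion is rational. Put $s=a^2b^2$, $\alpha=a^2+ab+b^2$ and $\beta=a^3b^3$. Then
\begin{align*}
\alpha^2&=a^4+2a^3b+3a^2b^2+2ab^3+b^4=M+N+3s,\\
MN-2\alpha\beta&=a^3b^3\bigl((2a^2+5ab+2b^2)-(2a^2+2ab+2b^2)\bigr)=3s^2,
\end{align*}
and $\beta^2=s^3$. Therefore $x(x+M)(x+N)-(\alpha x+\beta)^2=(x-s)^3$. The line $y=\alpha x+\beta$ meets $E_{a,b}$ only at the affine point $\tau=(s,\alpha s+\beta)$, with multiplicity $3$, so $\tau$ is a rational point of order $3$. We always equip $E_{a,b}$ with this $\tau$. The curve of Theorem~\ref{thm:real} is $E_{1,2}$.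

\begin{proof}[Proof of Theorem~\ref{thm:general}(ii) and (iii)]
\emph{A family over $\mathbb{Q}$.} For a prime $p\ge5$ consider $E_{1,p}$ over $\mathbb{Q}$, with $M=1+2p$, $N=p^3(p+2)$ and $N-M=(p-1)(p+1)^3$. Then $v_p(N)=3$, while $M\equiv1$, $N-M\equiv-1$ and $M^2-MN+N^2\equiv1$ modulo $p$. By \eqref{eq:j}, $v_p(j(E_{1,p}))=-6$. So $E_{1,p}$ has no complex multiplication over $\mathbb{C}$ and does not have potentially good reduction at $p$.

Choose primes $5\le p_1<p_2<\cdots$ inductively so that $p_{r+1}$ divides none of the denominators of $j(E_{1,p_1}),\dots,j(E_{1,p_r})$, and write $E_r=E_{1,p_r}$. At $p_{r+1}$ the curves $E_1,\dots,E_r$ have potentially good reduction and $E_{r+1}$ does not, so the $E_r$ are pairwise non-isogenous over $\overline{\mathbb{Q}}$. They remain so over $\mathbb{C}$. Indeed, the kernel $K$ of a complex isogeny $E_r\to E_{r'}$ consists of torsion points, which are defined over $\overline{\mathbb{Q}}$; then $E_r/K$ is defined over $\overline{\mathbb{Q}}$ and has the same $j$-invariant as $E_{r'}$, so it is isomorphic to $E_{r'}$ over $\overline{\mathbb{Q}}$.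

\emph{From $k$ to $\mathbb{C}$.} Let $x_r\in\mathcal{M}_k$ be the element attached to $E_r$ over $k$. By Proposition~\ref{prop:xE} it lies in the kernel of $\mathcal{M}_k\to\widehat{\mathcal{M}}_k$. Suppose $\sum_rn_rx_r=0$, a finite sum. The field $k$ need not embed in $\mathbb{C}$, so we first descend the relation. For some $t$ we have $\mathbb{L}^t\sum_rn_rx_r=0$ in $K_0(\mathrm{Var}_k)$. This means that, in the free abelian group on isomorphism classes of $k$-varieties, the corresponding combination of products of $\mathbb{A}^t$ with elliptic curves equals a finite sum of terms $\pm([X]-[X\setminus Y]-[Y])$. Finitely many varieties and closed subvarieties occur, and finitely many isomorphisms identify the terms that cancel. All of these are defined over a finitely generated subfield $k_0\subseteq k$, where for the elliptic curves we take the models coming from $\mathbb{Q}$; the models over $k_0$ are reduced and separated because they become so over $k$. So the relation holds in $K_0(\mathrm{Var}_{k_0})$. Base change along an embedding $k_0\hookrightarrow\mathbb{C}$ gives $\sum_rn_rx_{E_{r,\mathbb{C}}}=0$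 in $\mathcal{M}_{\mathbb{C}}$, and Proposition~\ref{prop:indep} shows that all $n_r$ are even.

Hence sending $x_r$ to the $r$-th basis vector is a well-defined surjection from the subgroup generated by the $x_r$ onto $\mathbb{F}_2^{(\mathbb{N})}$. Subgroups and quotients of finitely generated abelian groups are finitely generated, so the kernel of $\mathcal{M}_k\to\widehat{\mathcal{M}}_k$ is not finitely generated; in particular it is not zero. The element $x_1$ is non-zero and, by Proposition~\ref{prop:xE}, killed by a monic polynomial in $\mathbb{L}$. This proves (iii) and the first part of (ii).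

\emph{The case $k=\mathbb{R}$.} For real $t>1$ the numbers $M=1+2t$, $N=t^3(t+2)$ and $N-M=(t-1)(t+1)^3$ are positive, so $E_{1,t}$ is defined. By \eqref{eq:j}, $j(E_{1,t})$ is the quotient of a polynomial of degree $24$ in $t$ by a polynomial of degree $18$. It is therefore not constant and takes each value finitely often. An elliptic curve has countably many finite subgroups, so a complex isogeny class contains countably many $j$-invariants, and the $j$-invariants with complex multiplication are algebraic, hence countable in number. So the set of $t>1$ for which $E_{1,t}$ has no complex multiplication has cardinality $2^{\aleph_0}$, and isogeny over $\mathbb{C}$ divides it into countable classes. A set $I$ of representatives has cardinality $2^{\aleph_0}$. The elements $x_{E_{1,t}}$, $t\in I$, lie in the kernel by Proposition~\ref{prop:xE}. Base change to $\mathbb{C}$ and Proposition~\ref{prop:indep} show that every relation among them has even coefficients, so the subgroup they generate maps onto $\mathbb{F}_2^{(I)}$.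
\end{proof}

\begin{remark}
The two halves of the proof constrain each other. If $P\in\mathbb{Z}[T]$ and $P(\mathbb{L})x_E=0$, with $E$ as in Theorem~\ref{thm:real}, then applying $\mu_A$ after base change to $\mathbb{C}$ gives $P(-1)\eta=0$. So every polynomial that annihilates $x_E$ takes an even value at $-1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{arc}
\emph{Arc spaces, motivic measure and Lipschitz property of real algebraic varieties}, draft,
\texttt{http://www.rimath.saitama-u.ac.jp/\allowbreak lab.jp/\allowbreak Fukui/\allowbreak preprint/\allowbreak Arc\_Space.pdf}.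

\bibitem{bittner}
Bittner, \emph{The universal Euler characteristic for varieties of characteristic zero}, Compositio Math. 140 (2004).

\bibitem{voisin}
Voisin, \emph{Hodge Theory and Complex Algebraic Geometry I}.

\end{thebibliography}
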